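\title{Varieties of lattices that admit regular completions}

\begin{abstract}
A completion of a lattice is regular if it preserves all existing joins and meets. We prove that the variety of one-element lattices and the variety of all lattices are the only varieties of lattices in which every member has a regular completion inside the variety. To each lattice $M$ with more than one element we attach a distributive lattice $K_M$ such that $M$ is a homomorphic image of a sublattice of every regular completion of $K_M$. In particular, there is a countable distributive lattice all of whose regular completions contain the free lattice on countably many generators. Both halves of regularity are needed: every variety admits completions that preserve all existing meets, and completions that preserve all existing joins.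
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{completion} of a lattice $L$ is a lattice embedding $f\colon L\to C$ into a complete lattice $C$. An embedding preserves the join and the meet of two elements, but an infinite subset $S\subseteq L$ may also happen to have a join or a meet in $L$, and $f$ may destroy it by creating a new upper bound of $f[S]$ strictly below $f(\bigvee S)$. The completion is \emph{regular} if this never happens: for every $S\subseteq L$, if $S$ has a join in $L$ then $f(\bigvee S)=\bigvee f[S]$, and if $S$ has a meet in $L$ then $f(\bigwedge S)=\bigwedge f[S]$.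

Every lattice has a regular completion. For $S\subseteq L$ let $S^{u}$ and $S^{l}$ be the sets of upper and of lower bounds of $S$, and write ${\downarrow}x=\{y:y\le x\}$ and ${\uparrow}x=\{y:y\ge x\}$. The sets $S$ with $S=S^{ul}$, ordered by inclusion, form a complete lattice, and $x\mapsto{\downarrow}x$ embeds $L$ into it. This is the \emph{MacNeille completion}. It is regular because its meets are intersections, while the join of the sets ${\downarrow}s$ for $s\in S$ is $S^{ul}$, which equals ${\downarrow}\bigvee S$ when $\bigvee S$ exists.

One also wants a completion to keep the identities of $L$. A \emph{variety} of lattices is a class closed under homomorphic images, sublattices and products; by Birkhoff's theorem these are exactly the classes defined by sets of identities. A variety is \emph{nontrivial} if it contains a lattice with more than one element. A variety $V$ \emph{admits a regular completion} if every $L\in V$ has a regular completion $f\colon L\to C$ with $C\in V$. The variety of one-element lattices and the variety of all lattices do, by the MacNeille completion. The problem posed in \cite{RCL} asks whether these two are the only ones.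

The simplest cases suggest that there might be others. A finite lattice is its own regular completion. The MacNeille completion of a chain consists of down-sets, so it is again a chain. Half of regularity costs nothing: in every variety the lattice of ideals gives a completion that preserves all existing meets, and dually for joins (Proposition~\ref{prop:half}). Finally, the definition imposes no density condition, so $C$ may be far larger than the MacNeille completion, and one might hope to use this room to save both the identities and the infinite operations.

The known results point the other way. Call a completion \emph{meet dense} if each element of $C$ is a meet of elements of $f[L]$. The two varieties above are the only ones in which every member has a meet dense regular completion in the variety. Moreover, a nontrivial variety that admits a regular completion contains the pentagon $N_5$ (with $0<a<b<1$, $0<c<1$, and $c$ incomparable to $a$ and $b$), and also certain other finite lattices, among them $M_3$ (which consists of $0$, $1$ and three atoms) and the benzene ring (with $0<a<b<1$, $0<c<d<1$, and each of $a,b$ incomparable to each of $c,d$). We show that it contains every lattice.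

\begin{theorem}\label{thm:main}
The only varieties of lattices that admit a regular completion are the variety of one-element lattices and the variety of all lattices.
\end{theorem}

The theorem follows from a statement about single lattices. Let $\omega=\{0,1,2,\dots\}$. A sequence $(c_i)_{i\in\omega}$ is \emph{increasing} if $c_i\le c_{i+1}$ for all $i$, and \emph{decreasing} if $c_i\ge c_{i+1}$ for all $i$.

\begin{theorem}\label{thm:KM}
Let $M$ be a lattice with more than one element. There is a distributive lattice $K_M$, a sublattice of a power set and countable if $M$ is countable, such that for every regular completion $f\colon K_M\to C$ the lattice $M$ is a homomorphic image of a sublattice of $C$.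

The same conclusion holds for every lattice embedding $f\colon K_M\to C$ such that increasing sequences in $C$ have joins, decreasing sequences in $C$ have meets, and $f$ preserves the existing joins of increasing sequences and the existing meets of decreasing sequences.
\end{theorem}

In particular, the conclusion holds when $C$ is $\sigma$-complete and $f$ is $\sigma$-regular, that is, when countable nonempty subsets of $C$ have joins and meets and $f$ preserves the existing joins and meets of such subsets of $K_M$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:KM}]
Let $V$ be a nontrivial variety that admits a regular completion. Some member of $V$ has elements $x<y$, and $\{x,y\}$ is a sublattice, so the two-element lattice $\mathbf 2$ is in $V$. The power set of a set $X$ is isomorphic to the product $\mathbf 2^X$, so every sublattice of a power set is in $V$. Let $M$ be a lattice with more than one element. Then $K_M\in V$, so there is a regular completion $f\colon K_M\to C$ with $C\in V$, and $M\in V$ by Theorem~\ref{thm:KM}. One-element lattices lie in every variety, so $V$ is the variety of all lattices. The converse was noted above.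
\end{proof}

The difficulty in Theorem~\ref{thm:KM} is that $C$ is unknown. The only elements of $C$ that we can name are built from $f[K_M]$ by joins and meets, and the only facts we have about them come from the order of $K_M$ and from the infinite joins and meets that exist in $K_M$. The lattice $K_M$ must be designed so that these facts alone force the structure of $M$. Section~\ref{sec:pentagon} shows the mechanism on a small example. Section~\ref{sec:intervals} isolates the inequalities in $C$ that have to be forced, Section~\ref{sec:KM} constructs $K_M$, and Section~\ref{sec:proof} proves Theorem~\ref{thm:KM}. Section~\ref{sec:free} derives stronger forms of Theorem~\ref{thm:main}, including a single countable test lattice, and Section~\ref{sec:half} treats one-sided regularity. All lattices are nonempty.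

\section{A gap that forces a pentagon}\label{sec:pentagon}

Let $\mathcal G$ be a family of subsets of a set $X$, and let $K$ be the sublattice of the power set of $X$ generated by $\mathcal G$. By the distributive laws, every member of $K$ is a finite intersection of finite unions of members of $\mathcal G$, and also a finite union of finite intersections of members of $\mathcal G$. An infinite join in $K$ contains the union but can be larger: it absorbs a point $x$ as soon as no member of $K$ separates $x$ from the union. The following lemma turns this into a test that involves only the generators.

\begin{lemma}\label{lem:test}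
Let $E\in K$ and let $(E_i)$ be a sequence in $K$.
\begin{enumerate}
\item[(a)] Suppose that $E_i\subseteq E$ for all $i$, and that for every $x\in E$ and all $G_1,\dots,G_r\in\mathcal G$ not containing $x$ there is a point $x'\in\bigcup_iE_i$ that lies in none of $G_1,\dots,G_r$. Then $E=\bigvee_iE_i$ in $K$.
\item[(b)] Suppose that $E\subseteq E_i$ for all $i$, and that for every $x\in X\setminus E$ and all $G_1,\dots,G_r\in\mathcal G$ containing $x$ there is a point $x'\notin\bigcap_iE_i$ that lies in all of $G_1,\dots,G_r$. Then $E=\bigwedge_iE_i$ in $K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Z\in K$ be an upper bound of the $E_i$, and suppose that $x\in E\setminus Z$. Write $Z$ as a finite intersection of finite unions of generators. One of these unions, $G_1\cup\dots\cup G_r$, omits $x$, and it contains $Z$ and hence $\bigcup_iE_i$. This contradicts the existence of $x'$, so $E\subseteq Z$.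

(b) Let $Z\in K$ be a lower bound of the $E_i$, and suppose that $x\in Z\setminus E$. Write $Z$ as a finite union of finite intersections of generators. One of these intersections, $G_1\cap\dots\cap G_r$, contains $x$, and it is contained in $Z$ and hence in $\bigcap_iE_i$. This contradicts the existence of $x'$, so $Z\subseteq E$.
\end{proof}

We think of $x'$ as an approximation of $x$. Now let $T=\{0\}\cup\{\pm1/N:N\ge1\}$, a set of real numbers, and for $i\ge1$ put
\[
A=T\cap(0,1],\qquad B=T\cap[0,1],\qquad Y_i=T\cap[-1,-1/i],\qquad W_i=T\cap[-1,1/i);
\]
see Figure~\ref{fig:gap}. Let $D$ be the lattice of subsets of $T$ generated by these sets. It contains $\emptyset=A\cap Y_1$ and $T=A\cup W_1$.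

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=4.6cm,y=0.5cm]
\draw[dotted] (0,-2.5) -- (0,2.5);
\foreach \i in {1,...,14} {\fill ({1/\i},0) circle (1.1pt); \fill ({-1/\i},0) circle (1.1pt);}
\fill (0,0) circle (1.9pt);
\node[left] at (-1,0) {$-1$};
\node[right] at (1,0) {$1$};
\node[above] at (0,2.5) {$0$};
\draw[thick] (0,1) -- (1,1) node[right] {$A$};
\draw[thick,fill=white] (0,1) circle (1.8pt);
\draw[thick] (0,2) -- (1,2) node[right] {$B$};
\fill (0,2) circle (1.8pt);
\draw[thick] (-1,-1) node[left] {$Y_3$} -- ({-1/3},-1);
\fill ({-1/3},-1) circle (1.8pt);
\draw[thick] (-1,-2) node[left] {$W_3$} -- ({1/3},-2);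
\draw[thick,fill=white] ({1/3},-2) circle (1.8pt);
\end{tikzpicture}
\caption{The set $T=\{0\}\cup\{\pm1/N:N\ge1\}$ (dots) and four generators of the lattice $D$, each being the part of $T$ spanned by a segment; an open circle marks an excluded endpoint. The sets $A$ and $B$ differ only in the point $0$. The sets $Y_i$ increase toward $0$ from the left, and the sets $W_i$ decrease toward $0$ from the right.}
\label{fig:gap}
\end{figure}

\begin{proposition}\label{prop:pentagon}
Every regular completion of the distributive lattice $D$ has a sublattice isomorphic to $N_5$.
\end{proposition}

\begin{proof}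
We claim that in $D$
\begin{equation}\label{eq:toy}
T=\bigvee_i\,(A\cup Y_i),\qquad \emptyset=\bigwedge_i\,(B\cap W_i).
\end{equation}
The union of the sets $A\cup Y_i$ is $T\setminus\{0\}$. In Lemma~\ref{lem:test}(a) we may take $x'=x$ for $x\ne0$. The generators that omit $0$ are $A$ and the $Y_i$, and finitely many of them omit $x'=-1/N$ for large $N$. The intersection of the sets $B\cap W_i$ is $\{0\}$. In Lemma~\ref{lem:test}(b) we may again take $x'=x$ for $x\neq0$. The generators that contain $0$ are $B$ and the $W_i$, and finitely many of them contain $x'=1/N$ for large $N$. This proves \eqref{eq:toy}.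

Let $f\colon D\to C$ be a regular completion. Put $a=f(A)$, $b=f(B)$, $o=f(\emptyset)$, $e=f(T)$ and $c=\bigvee_if(Y_i)$. Then $a<b$, and all these elements lie between $o$ and $e$. Since $Y_i\subseteq W_j$ for all $i,j$, we have $f(Y_i)\le c\le f(W_i)$ for all $i$. Regularity and \eqref{eq:toy} give
\[
a\vee c\ \ge\ \bigvee_if(A\cup Y_i)=e,\qquad b\wedge c\ \le\ \bigwedge_if(B\cap W_i)=o .
\]
Hence $a\vee c=b\vee c=e$ and $a\wedge c=b\wedge c=o$. If $c\le b$, then $c=o$ and $a=e\ge b$; if $a\le c$, then $c=e$ and $b=o\le a$. Both contradict $a<b$. So $c$ is incomparable to $a$ and to $b$, and $\{o,a,b,c,e\}$ is a copy of $N_5$.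
\end{proof}

The sequences $(Y_i)$ and $(W_i)$ form a gap. Only two subsets of $T$ lie between all $Y_i$ and all $W_j$, namely $T\cap[-1,0)$ and $T\cap[-1,0]$, and neither is in $D$: the union of the first with $A$ would be an upper bound of the sets $A\cup Y_i$ below $T$, and the intersection of the second with $B$ would be a nonempty lower bound of the sets $B\cap W_i$. Completeness forces $C$ to fill the gap. Regularity then forces the new element $c$ to behave as if it contained $0$ when it is joined with $A$, and as if it omitted $0$ when it is met with $B$. The proof used nothing about $c$ except that it lies in the gap. For a general lattice $M$ we shall create one gap for each element.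

\section{Homomorphic images from intervals}\label{sec:intervals}

Let $\varphi\colon S\to M$ be a surjective homomorphism of finite lattices. Each fiber $\varphi^{-1}(m)$ is an interval $[u_m,v_m]$. We have $u_m\le c$ if and only if $m\le\varphi(c)$, because $m\le\varphi(c)$ gives $\varphi(u_m\wedge c)=m$ and so $u_m\le u_m\wedge c$. It follows that $u_{m\vee n}=u_m\vee u_n$, dually that $v_{m\wedge n}=v_m\wedge v_n$, and that $u_m\le v_n$ exactly when $m\le n$. Conversely, these three properties suffice to build a homomorphism, with no finiteness assumption.

\begin{lemma}\label{lem:intervals}
Let $M$ and $C$ be lattices, and let $u_m,v_m\in C$ for $m\in M$ be elements such that for all $m,n\in M$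
\begin{enumerate}
\item[(i)] $u_{m\vee n}=u_m\vee u_n$,
\item[(ii)] $v_{m\wedge n}=v_m\wedge v_n$,
\item[(iii)] $u_m\le v_n$ if and only if $m\le n$.
\end{enumerate}
Then $S=\bigcup_{m\in M}[u_m,v_m]$ is a sublattice of $C$, and there is a homomorphism $\varphi$ of $S$ onto $M$ with $\varphi^{-1}(m)=[u_m,v_m]$.
\end{lemma}

\begin{proof}
By (iii) with $m=n$, each interval $[u_m,v_m]$ is nonempty. If $c$ lies in $[u_m,v_m]$ and in $[u_n,v_n]$, then $u_m\le v_n$ and $u_n\le v_m$, so $m=n$ by (iii). Hence there is a surjection $\varphi\colon S\to M$ whose fibers are these intervals. The maps $m\mapsto u_m$ and $m\mapsto v_m$ are order-preserving: if $m\le n$, then $u_n=u_m\vee u_n$ by (i) and $v_m=v_m\wedge v_n$ by (ii). Let $\varphi(c)=m$ and $\varphi(d)=n$. Then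
\begin{gather*}
u_{m\vee n}=u_m\vee u_n\le c\vee d\le v_m\vee v_n\le v_{m\vee n},\\
u_{m\wedge n}\le u_m\wedge u_n\le c\wedge d\le v_m\wedge v_n=v_{m\wedge n}.
\end{gather*}
So $c\vee d$ and $c\wedge d$ are in $S$, with $\varphi(c\vee d)=m\vee n$ and $\varphi(c\wedge d)=m\wedge n$.
\end{proof}

The lemma splits the task into a statement about joins only, a statement about meets only, and an order condition that links them. This suits an unknown completion: we shall take $u_m$ to be a join and $v_m$ a meet of elements of $f[K_M]$, the lower and the upper end of a gap.

\section{The lattice $K_M$}\label{sec:KM}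

Fix a lattice $M$ with more than one element. Condition (iii) is easy to arrange with sets. On the set of pairs $(p,q)\in M\times M$ with $p\not\le q$ let
\[
U_m=\{(p,q):p\le m\},\qquad V_n=\{(p,q):n\not\le q\}.
\]
If $m\le n$ and $p\le m$, then $n\le q$ would give $p\le q$, so $U_m\subseteq V_n$. If $m\not\le n$, then $(m,n)\in U_m\setminus V_n$. Conditions (i) and (ii) cannot also hold for unions and intersections when $M$ is not distributive, since Lemma~\ref{lem:intervals} would then make $M$ a homomorphic image of a lattice of sets. Indeed, $U_m\cup U_n$ misses the pairs $(p,q)\in U_{m\vee n}$ with $p\not\le m$ and $p\not\le n$.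

Such a pair plays the role of the point $0$ in Section~\ref{sec:pentagon}, and we want to approximate it by points of $U_m\cup U_n$. There is a natural candidate. Since $p\le m\vee n$ and $p\not\le q$, one of $m,n$ is not below $q$, say $m\not\le q$. Then $(m,q)$ is a pair in $U_m$, and it lies in exactly the same sets $V_s$ as $(p,q)$. It fails the test of Lemma~\ref{lem:test}(a) only because it lies in sets $U_r$ that omit $(p,q)$, for instance in $U_m$ itself. The remedy is to remove the sets $U_r$ from the lattice. We replace each pair by many copies and each $U_r$ by an increasing sequence $Y_r^0\subseteq Y_r^1\subseteq\cdots$, so that some copies of $(m,q)$ enter the new sequences arbitrarily late. A point must then record, for each $r$, the time $\alpha(r)$ at which it enters the sequence $(Y_r^k)_k$, and dually the time $\beta(s)$ at which it leaves a decreasing sequence $(W_s^k)_k$ that replaces $V_s$.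

Order $\omega\cup\{\infty\}$ with $k<\infty$ for all $k\in\omega$. Let $X=X_M$ be the set of all pairs $x=(\alpha,\beta)$ of functions $M\to\omega\cup\{\infty\}$ such that
\begin{itemize}
\item $\alpha$ is order-reversing and $\beta$ is order-preserving;
\item there are elements $p(x)\not\le q(x)$ of $M$ with $\{r:\alpha(r)<\infty\}={\uparrow}p(x)$ and $\{s:\beta(s)<\infty\}={\downarrow}q(x)$.
\end{itemize}
For $m\in M$ and $k\in\omega$ put
\[
Y_m^k=\{(\alpha,\beta)\in X:\alpha(m)\le k\},\qquad W_m^k=\{(\alpha,\beta)\in X:\beta(m)>k\},
\]
and let $K_M$ be the sublattice of the power set of $X$ generated by all these sets. It is distributive. If $M$ is countable, then $K_M$ is generated by countably many elements and is therefore countable. The point $x$ is a copy of the pair $(p(x),q(x))$: it lies in $\bigcup_kY_m^k$ if and only if $p(x)\le m$, and in $\bigcap_kW_n^k$ if and only if $n\not\le q(x)$.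

\begin{lemma}\label{lem:order}
Let $m,n\in M$ and $k,l\in\omega$.
\begin{enumerate}
\item[(1)] $Y_m^k\subseteq Y_m^{k+1}$ and $W_m^{k+1}\subseteq W_m^k$.
\item[(2)] If $m\le n$, then $Y_m^k\subseteq Y_n^k$, $W_m^k\subseteq W_n^k$ and $Y_m^k\subseteq W_n^l$.
\item[(3)] If $m\not\le n$, then $Y_m^0\not\subseteq W_n^0$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (1) holds by definition. Let $m\le n$ and $x=(\alpha,\beta)\in X$. Then $\alpha(n)\le\alpha(m)$ and $\beta(m)\le\beta(n)$, which gives the first two inclusions in (2). If $x\in Y_m^k$, then $p(x)\le m\le n$. Since $p(x)\not\le q(x)$, we get $n\not\le q(x)$, so $\beta(n)=\infty$ and $x\in W_n^l$. For (3), let $\alpha$ be $0$ on ${\uparrow}m$ and $\infty$ elsewhere, and let $\beta$ be $0$ on ${\downarrow}n$ and $\infty$ elsewhere. Then $x=(\alpha,\beta)$ is in $X$, with $p(x)=m$ and $q(x)=n$, and $x\in Y_m^0\setminus W_n^0$.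
\end{proof}

To force $u_{m\vee n}\le u_m\vee u_n$ in a completion we must show that each $Y_{m\vee n}^k$ lies below the join of the sets $Y_m^i\cup Y_n^i$. Regularity speaks only of joins that exist in $K_M$, so we need a family whose join we can name. Intersecting with $Y_{m\vee n}^k$ provides one.

\begin{lemma}\label{lem:JM}
Let $m,n\in M$ and $k\in\omega$. The following hold in $K_M$.
\begin{enumerate}
\item[(J)] If $t=m\vee n$, then $Y_t^k=\bigvee_{i\in\omega}\bigl(Y_t^k\cap(Y_m^i\cup Y_n^i)\bigr)$.
\item[(M)] If $t=m\wedge n$, then $W_t^k=\bigwedge_{i\in\omega}\bigl(W_t^k\cup(W_m^i\cap W_n^i)\bigr)$.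
\end{enumerate}
\end{lemma}

\begin{proof}
(J) We apply Lemma~\ref{lem:test}(a). Let $x=(\alpha,\beta)\in Y_t^k$, and let $G_1,\dots,G_h$ be generators that do not contain $x$. Since $\alpha(t)\le k$, we have $p(x)\le t=m\vee n$. If both $m$ and $n$ were below $q(x)$, then $p(x)\le m\vee n\le q(x)$, which is false. The statement is symmetric in $m$ and $n$, so we may assume $m\not\le q(x)$. Choose $N\in\omega$ larger than $j$ for each generator of the form $Y_r^j$ among $G_1,\dots,G_h$, and define
\[
\alpha'(r)=\begin{cases}\min(N,\alpha(r))&\text{if } r\ge m,\\ \infty&\text{otherwise,}\end{cases}\qquad x'=(\alpha',\beta).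
\]

\emph{The pair $x'$ is in $X$.} Let $r\le r'$. If $r\not\ge m$, then $\alpha'(r)=\infty\ge\alpha'(r')$. If $r\ge m$, then $r'\ge m$ and $\min(N,\alpha(r))\ge\min(N,\alpha(r'))$. So $\alpha'$ is order-reversing. It is finite exactly on ${\uparrow}m$, and $m\not\le q(x)$. Thus $x'\in X$, with $p(x')=m$ and $q(x')=q(x)$.

\emph{The point $x'$ is in $Y_t^k\cap Y_m^N$.} Since $t\ge m$, we have $\alpha'(t)\le\alpha(t)\le k$, and $\alpha'(m)\le N$.

\emph{The point $x'$ lies in no $G_g$.} If $G_g=Y_r^j$, then $\alpha(r)>j$ and $N>j$, so $\alpha'(r)\ge\min(N,\alpha(r))>j$. If $G_g=W_s^l$, then $\beta(s)\le l$, and $x'$ has the same second coordinate as $x$.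

(M) We deduce (M) from (J) by a symmetry of the construction. Let $M^\partial$ be the lattice $M$ with the reverse order. For $x=(\alpha,\beta)\in X_M$, the function $\beta$ is order-reversing on $M^\partial$ and finite exactly on the elements above $q(x)$ in $M^\partial$; the function $\alpha$ is order-preserving on $M^\partial$ and finite exactly on the elements below $p(x)$ in $M^\partial$; and $q(x)$ is not below $p(x)$ in $M^\partial$. So $(\beta,\alpha)\in X_{M^\partial}$, and by the same argument for $M^\partial$ the map $(\alpha,\beta)\mapsto(\beta,\alpha)$ is a bijection $X_M\to X_{M^\partial}$. For $Z\subseteq X_M$ let $Z^*=\{(\beta,\alpha):(\alpha,\beta)\in X_M\setminus Z\}$. The map $Z\mapsto Z^*$ is a bijection of power sets that interchanges unions and intersections. It sends $W_s^l$ to $\{(\beta,\alpha):\beta(s)\le l\}$, which is the generator $Y_s^l$ of $K_{M^\partial}$, and it sends $Y_r^j$ to $\{(\beta,\alpha):\alpha(r)>j\}$, which is the generator $W_r^j$ of $K_{M^\partial}$. Hence it restricts to a bijection $K_M\to K_{M^\partial}$ that reverses the order in both directions, and so it interchanges existing meets and joins. The meet $t$ of $m,n$ in $M$ is their join in $M^\partial$,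 and $Z\mapsto Z^*$ carries the assertion (M) for $M$ to the assertion (J) for $M^\partial$.
\end{proof}

The truncation $\min(N,\alpha)$ balances two demands. The point $x'$ has to enter the sequences $(Y_r^j)_j$ late in order to avoid the given generators, but it has to stay in $Y_t^k$; the function equal to $N$ on all of ${\uparrow}m$ would leave $Y_t^k$ once $N>k$. Unwinding the symmetry, the approximating point for (M) is $(\alpha,\beta')$, where $p(x)\not\le m$ and $\beta'$ equals $\min(N,\beta)$ on ${\downarrow}m$ and $\infty$ elsewhere.

\begin{remark}
The example of Section~\ref{sec:pentagon} can be seen inside $X_{N_5}$. Let $x_0=(\alpha,\beta)$ be the point from the proof of Lemma~\ref{lem:order}(3) for $b\not\le a$: $\alpha$ is $0$ on $\{b,1\}$, $\beta$ is $0$ on $\{0,a\}$, and all other values are $\infty$. The approximation for the join $1=a\vee c$ gives $x_{-N}=(\alpha_N,\beta)$, where the finite values of $\alpha_N$ are $\alpha_N(c)=N$ and $\alpha_N(1)=0$. The approximation for the meet $0=b\wedge c$ gives $x_N=(\alpha,\beta_N)$, where the finite values of $\beta_N$ are $\beta_N(c)=N$ and $\beta_N(0)=0$. Identify $x_0$ with $0$ and $x_{\pm N}$ with $\pm1/N$ for $N\ge1$. Then $W_a^0$, $Y_b^0$,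 $Y_c^i$, $W_c^i$ intersect this copy of $T$ in $A$, $B$, $Y_i$, $W_i$.
\end{remark}

\section{Proof of Theorem~\ref{thm:KM}}\label{sec:proof}

A regular completion satisfies the hypotheses of the second part of the theorem, so let $f\colon K_M\to C$ be an embedding as in that part. By Lemma~\ref{lem:order}(1), the sequence $(f(Y_m^k))_k$ is increasing and the sequence $(f(W_m^k))_k$ is decreasing. Hence the elements
\[
u_m=\bigvee_{k\in\omega}f(Y_m^k),\qquad v_m=\bigwedge_{k\in\omega}f(W_m^k)\qquad(m\in M)
\]
exist in $C$; this is the only use of the completeness hypotheses on $C$. We verify the conditions of Lemma~\ref{lem:intervals}.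

(i) Let $t=m\vee n$. By Lemma~\ref{lem:order}(2), $f(Y_m^k)\le f(Y_t^k)$ and $f(Y_n^k)\le f(Y_t^k)$ for all $k$, so $u_m\vee u_n\le u_t$. For the reverse inequality fix $k$. The sets $Y_t^k\cap(Y_m^i\cup Y_n^i)$ increase with $i$, and their join in $K_M$ is $Y_t^k$ by (J). Since $f$ preserves this join,
\[
f(Y_t^k)=\bigvee_{i}\Bigl(f(Y_t^k)\wedge\bigl(f(Y_m^i)\vee f(Y_n^i)\bigr)\Bigr)\le u_m\vee u_n .
\]
Taking the join over $k$ gives $u_t\le u_m\vee u_n$.

(ii) Let $t=m\wedge n$. By Lemma~\ref{lem:order}(2), $v_t\le v_m\wedge v_n$. For fixed $k$ the sets $W_t^k\cup(W_m^i\cap W_n^i)$ decrease with $i$, and their meet in $K_M$ is $W_t^k$ by (M). Since $f$ preserves this meet,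
\[
f(W_t^k)=\bigwedge_{i}\Bigl(f(W_t^k)\vee\bigl(f(W_m^i)\wedge f(W_n^i)\bigr)\Bigr)\ge v_m\wedge v_n .
\]
Taking the meet over $k$ gives $v_t\ge v_m\wedge v_n$.

(iii) If $m\le n$, then $f(Y_m^k)\le f(W_n^l)$ for all $k,l$ by Lemma~\ref{lem:order}(2), so $u_m\le v_n$. Conversely, let $u_m\le v_n$. Then $f(Y_m^0)\le u_m\le v_n\le f(W_n^0)$. A lattice embedding reflects the order, so $Y_m^0\subseteq W_n^0$, and $m\le n$ by Lemma~\ref{lem:order}(3).

By Lemma~\ref{lem:intervals}, $M$ is a homomorphic image of the sublattice $S=\bigcup_m[u_m,v_m]$ of $C$. \qed

\medskip
Preservation of joins is used only in (i), preservation of meets only in (ii), and injectivity of $f$ only in (iii).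

\section{Other classes, free lattices, and one test lattice}\label{sec:free}

Closure under products entered the proof of Theorem~\ref{thm:main} only to place $K_M$ in $V$. It can be traded for a hypothesis on distributive lattices.

\begin{corollary}\label{cor:class}
Let $\mathcal C$ be a class of lattices closed under sublattices and homomorphic images. If every distributive lattice has a regular completion lying in $\mathcal C$, then $\mathcal C$ contains all lattices.
\end{corollary}

\begin{proof}
If $M$ has more than one element, then $K_M$ has a regular completion $C\in\mathcal C$, and $M\in\mathcal C$ by Theorem~\ref{thm:KM}. A one-element lattice is a sublattice of any such $M$.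
\end{proof}

For some $M$ the homomorphic image can be improved to a sublattice. A lattice $M$ is \emph{projective} if for every surjective homomorphism $\varphi\colon S\to N$ and every homomorphism $h\colon M\to N$ there is a homomorphism $g\colon M\to S$ with $\varphi g=h$. The \emph{free lattice} $F(\kappa)$ is generated by a set of $\kappa$ elements, and every map from this set to a lattice extends to a homomorphism. It has more than one element when $\kappa\ge2$.

\begin{corollary}\label{cor:free}
For every cardinal $\kappa\ge2$, every regular completion of $K_{F(\kappa)}$ contains a sublattice isomorphic to $F(\kappa)$. More generally, if $M$ is a projective lattice with more than one element, then every regular completion of $K_M$ contains a sublattice isomorphic to $M$.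
\end{corollary}

\begin{proof}
Let $\varphi\colon S\to M$ be a surjective homomorphism from a sublattice $S$ of the completion, as given by Theorem~\ref{thm:KM}. It suffices to find a homomorphism $g\colon M\to S$ with $\varphi g=\mathrm{id}_M$, since such a $g$ is injective. If $M$ is projective, take $N=M$ and $h=\mathrm{id}_M$ in the definition. If $M=F(\kappa)$, send each free generator to one of its preimages under $\varphi$ and extend to a homomorphism $g$; then $\varphi g$ fixes the generators and is therefore the identity.
\end{proof}

Call an identity \emph{nontrivial} if it fails in some lattice.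

\begin{theorem}\label{thm:test}
The lattice $K^*=K_{F(\aleph_0)}$ is a countable distributive lattice, and every regular completion of $K^*$ contains a sublattice isomorphic to $F(\aleph_0)$. Hence no regular completion of $K^*$ satisfies a nontrivial lattice identity, and a variety $V$ that contains a regular completion of $K^*$ is the variety of all lattices.
\end{theorem}

\begin{proof}
The lattice $F(\aleph_0)$ is countably generated, hence countable, so $K^*$ is countable. The copy of $F(\aleph_0)$ is given by Corollary~\ref{cor:free}. Suppose that a regular completion of $K^*$ satisfies $s(x_1,\dots,x_n)=t(x_1,\dots,x_n)$. Then so does $F(\aleph_0)$, and in particular $s(g_1,\dots,g_n)=t(g_1,\dots,g_n)$ for distinct free generators $g_1,\dots,g_n$. Given elements $y_1,\dots,y_n$ of any lattice $L$, apply a homomorphism $F(\aleph_0)\to L$ with $g_j\mapsto y_j$ to obtain $s(y_1,\dots,y_n)=t(y_1,\dots,y_n)$. So the identity holds in all lattices. If $V$ contains such a completion, then every identity that defines $V$ holds in all lattices.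
\end{proof}

\section{One half of regularity}\label{sec:half}

Theorem~\ref{thm:main} fails completely if the completions are required to preserve only meets, or only joins.

\begin{proposition}\label{prop:half}
For every variety $V$ of lattices, each $L\in V$ has a completion in $V$ that preserves all existing meets. Dually, each $L\in V$ has a completion in $V$ that preserves all existing joins.
\end{proposition}

\begin{proof}
The duals of the members of $V$ form a variety, and the dual of a completion of $L^\partial$ that preserves meets is a completion of $L$ that preserves joins. So it suffices to treat meets. An identity $s=t$ is equivalent to the pair of inequalities $s\le t$ and $t\le s$, so $V$ is defined by the inequalities between lattice terms that are valid in it.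

An \emph{ideal} of $L$ is a down-set closed under binary joins. The nonempty ideals, ordered by inclusion, form a lattice $I^+$ with
\[
I\wedge J=I\cap J,\qquad I\vee J=\{x:x\le y\vee z\text{ for some }y\in I,\ z\in J\};
\]
here $I\cap J$ is nonempty because it contains $y\wedge z$ for $y\in I$ and $z\in J$.

\emph{Step 1: $I^+\in V$.} For a lattice term $t$ and $I_1,\dots,I_n\in I^+$ we claim
\begin{equation}\label{eq:term}
t(I_1,\dots,I_n)=\{x:x\le t(a_1,\dots,a_n)\text{ for some }a_j\in I_j\}.
\end{equation}
For a variable this holds because ideals are down-sets. Suppose \eqref{eq:term} holds for $t_1$ and $t_2$, and write $\bar I$, $\bar a$ for the tuples. If $x\in t_1(\bar I)\cap t_2(\bar I)$, then $x\le t_1(\bar a)$ and $x\le t_2(\bar b)$ with $a_j,b_j\in I_j$. The elements $c_j=a_j\vee b_j$ are in $I_j$, and terms are order-preserving, so $x\le t_1(\bar c)\wedge t_2(\bar c)$. If $x\in t_1(\bar I)\vee t_2(\bar I)$, then $x\le y\vee z$ with $y\le t_1(\bar a)$ and $z\le t_2(\bar b)$, so $x\le t_1(\bar c)\vee t_2(\bar c)$. Conversely, $t_1(\bar a)\in t_1(\bar I)$ and $t_2(\bar a)\in t_2(\bar I)$, so everything below $t_1(\bar a)\wedge t_2(\bar a)$ is in the intersection, and everything below $t_1(\bar a)\vee t_2(\bar a)$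 is in the join. This proves \eqref{eq:term}. If $s\le t$ is valid in $L$ and $x\le s(\bar a)$, then $x\le t(\bar a)$; so $s\le t$ is valid in $I^+$.

\emph{Step 2: the completion.} If $L$ has a least element, put $C=I^+$; otherwise put $C=I^+\cup\{\emptyset\}$. In both cases $C$ is closed under arbitrary intersections, the intersection of the empty family being $L$. So $C$ is a complete lattice whose meets are intersections, and $I^+$ is a sublattice of $C$. The map $a\mapsto{\downarrow}a$ is injective, and ${\downarrow}a\vee{\downarrow}b={\downarrow}(a\vee b)$ by the formula for the join. If $\bigwedge S$ exists in $L$, then ${\downarrow}\bigwedge S=\bigcap_{s\in S}{\downarrow}s$. Thus the map is a completion that preserves all existing meets.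

\emph{Step 3: $C\in V$ when $L$ has no least element.} The new bottom element $\emptyset$ has to be accounted for, and we do so by imitating it, for finitely many ideals at a time, by a small principal ideal. Let $s\le t$ be valid in $V$ and let $I_1,\dots,I_n\in C$. If all $I_j$ are empty, both sides equal $\emptyset$. Otherwise let $P$ be the intersection of the nonempty $I_j$, a nonempty ideal, and pick $x\in P$. Since $x$ is not a least element, there is $y$ with $x\not\le y$, and $c=x\wedge y<x$. Then ${\downarrow}c\subsetneq P$. Let $S'$ be the sublattice of $I^+$ generated by the nonempty $I_j$. All its members contain $P$, so they properly contain ${\downarrow}c$. Hence both $S'\cup\{\emptyset\}$, a sublattice of $C$, and $S'\cup\{{\downarrow}c\}$, a sublattice of $I^+$, arise from $S'$ by adjoining a new least element, and they are isomorphic. The second is in $V$ by Step 1, so the first is as well. It contains $I_1,\dots,I_n$, and therefore $s(I_1,\dots,I_n)\subseteq t(I_1,\dots,I_n)$.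
\end{proof}

For the lattice $D$ of Section~\ref{sec:pentagon} the ideal completion is distributive, and one sees where it escapes the pentagon: the join of the ideals ${\downarrow}(A\cup Y_i)$ is their union, which does not contain $T$, so the join in \eqref{eq:toy} is lost.

Let $V$ be a nontrivial variety other than the variety of all lattices. Then $K^*\in V$, since $K^*$ is a sublattice of a power set. By Proposition~\ref{prop:half}, $K^*$ has a completion in $V$ that preserves all existing meets and a completion in $V$ that preserves all existing joins. By Theorem~\ref{thm:test}, it has none in $V$ that preserves both.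

\begin{thebibliography}{9}

\bibitem{RCL}
\emph{Regular completions of lattices},
\texttt{https://math.nmsu.edu/\allowbreak people/\allowbreak personal-pages/\allowbreak files/\allowbreak 2010-Regular-\allowbreak completions-\allowbreak of-\allowbreak lattices.pdf}

\end{thebibliography}
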